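# Uniqueness of solutions of $\Delta u=u^q$ that blow up on the boundary of a Dirichlet regular domain

## 1. Regular points, polar sets, large solutions

Throughout, $D$ is a bounded domain in $\mathbb R^d$, $d\ge 2$, and $q>1$. We write
$$q'=\frac{q}{q-1},\qquad \gamma=\frac{2}{q-1},\qquad\text{so that}\qquad \gamma+2=\gamma q,\qquad \frac{q'}{q}=q'-1 .$$

**Kernels.** Put $N(r)=\kappa_d r^{2-d}$ if $d\ge3$ and $N(r)=\frac1{2\pi}\log\frac Rr$ with $R=4\,\mathrm{diam}\,D$ if $d=2$. Let $G(x,y)=N(|x-y|)$, with $\kappa_d$ chosen so that $-\Delta G(\cdot,y)=\delta_y$. Then $G>0$ on a neighborhood of $\overline D\times\overline D$. For a measure $\mu$ put $G\mu=\int G(\cdot,y)\,\mu(dy)$, and for a function $f$ put $Gf=\int G(\cdot,y)f(y)\,dy$. For example, $G\delta_y=G(\cdot,y)$ is harmonic off $y$ and infinite at $y$.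

**Definition (harmonic measure, regular point).** For $x\in D$ let $\omega_x$ be the harmonic measure of $D$: the law of $B_{\tau_D}$, where $B$ is Brownian motion from $x$ and $\tau_D$ is its exit time from $D$ (finite almost surely). For a bounded Borel function $\varphi$ on $\partial D$ the function
$$\omega[\varphi](x)=\int\varphi\,d\omega_x$$
is harmonic in $D$. A point $y\in\partial D$ is *regular* if $\omega[\varphi](x)\to\varphi(y)$ as $D\ni x\to y$ for every $\varphi\in C(\partial D)$, that is, if $\omega_x\to\delta_y$ weakly. Let $I\subset\partial D$ be the set of irregular points. $D$ is *Dirichlet regular* if $I=\emptyset$.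

Example. Every boundary point of a ball, or of a smooth domain, is regular. In $D=B(0,1)\setminus\{0\}$ the center is irregular: Brownian motion started at $x\ne0$ never hits $0$, so $\omega_x(\{0\})=0$. If $\varphi=1$ at $0$ and $\varphi=0$ on the unit sphere, then $\omega[\varphi]\equiv0$, which does not tend to $1$ at $0$.

The Green function of $D$ is $G_D(x,\xi)=G(x,\xi)-\int G(z,\xi)\,\omega_x(dz)$. It is nonnegative and symmetric.

**Definition (polar set).** A set $Z$ is *polar* if some superharmonic function, not identically infinite, equals $+\infty$ at every point of $Z$. Example: a point $y$ is polar, because of $G(\cdot,y)$. We recall two textbook facts. The set $I$ is an $F_\sigma$ set and is polar (Kellogg's theorem). A Borel polar set $Z\subset\partial D$ satisfies $\omega_x(Z)=0$ for all $x\in D$.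

**Definition (capacity).** For a compact $K\subset\mathbb R^d$ and $a\ge0$,
$$\mathcal C_a(K)=\Big(\inf_{\nu\in\mathcal M_1(K)}\iint\nu(dy)\,\nu(dz)\,f_a(|y-z|)\Big)^{-1},\qquad f_0(r)=1+\log^+\tfrac1r,\quad f_a(r)=r^{-a}\ (a>0),$$
where $\mathcal M_1(K)$ is the set of probability measures on $K$. Example: $\mathcal C_a(\{y\})=0$, since the only candidate is $\delta_y$ and $f_a(0)=\infty$. For $a>0$, $\mathcal C_a(rK)=r^a\,\mathcal C_a(K)$ by scaling. For $d\ge3$, Wiener's test says that $y\in\partial D$ is regular if and only if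
$$\sum_{n\ge1}\frac{\mathcal C_{d-2}(D^c\cap\bar B(y,2^{-n}))}{\mathcal C_{d-2}(\bar B(y,2^{-n}))}=\infty .$$
The proof below never uses this test. It is here to show how weak the regularity hypothesis is: at most scales the complement may be very thin.

**Definition (solution, large, supersolution, subsolution).**

- A *solution* in $D$ is a function $u\in C^2(D)$ with $u\ge0$ and $\Delta u=u^q$.
- A function $w$ on $D$ is *large* if $w(x)\to+\infty$ as $D\ni x\to y$, for every $y\in\partial D$. A large solution is also called a solution with boundary blow-up.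
- $\mathcal S$ is the set of *large supersolutions*: $w\in C^2(D)$, $w\ge0$, $\Delta w\le w^q$, $w$ large.
- A *subsolution* in an open set $\Omega$ is a function $s\in C(\Omega)$ that is $C^2$ with $\Delta s\ge s^q$ on the open set $\{s>0\}$.

Examples. Let $d=3$, $q=2$. Since $\Delta|x|^{-2}=2|x|^{-4}$, the function $2|x|^{-2}$ satisfies $\Delta(2|x|^{-2})=4|x|^{-4}=(2|x|^{-2})^2$ off $0$. It is a solution in $B(0,1)\setminus\{0\}$ that blows up at the irregular point $0$ but not on the sphere, so it is not large. If $u$ is a large solution and $\lambda\ge1$, then $\Delta(\lambda u)=\lambda u^q\le(\lambda u)^q$, so $\lambda u\in\mathcal S$. Finally, in the unit ball let $t=1-|x|^2$ and $W=\Lambda t^{-\gamma}$. As $\nabla t=-2x$, $\Delta t=-2d$ and $t\le1$,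
$$\Delta W=\Lambda\big(2d\gamma\,t^{-\gamma-1}+4\gamma(\gamma+1)|x|^2t^{-\gamma-2}\big)\le\Lambda\,C(d,q)\,t^{-\gamma-2}=\Lambda\, C(d,q)\,t^{-\gamma q}\le W^q \tag{1}$$
as soon as $\Lambda^{q-1}\ge C(d,q)$. We fix such a $\Lambda=\Lambda(d,q)$; then $W$ is a large supersolution of the unit ball.

We can now pose the question. The case $q=2$ is stated as an open problem in "Probabilistic Approach to a Class of Semilinear Partial Differential Equations", http://www.math.u-psud.fr/~jflegall/Brezis-vol.pdf. Two facts are given as known there for $q=2$: a large solution exists if $D$ is Dirichlet regular; and it is unique under the stronger assumption that for every $y\in\partial D$ there is $c(y)>0$ with $\mathcal C_{d-2}(D^c\cap\bar B(y,2^{-n}))\ge c(y)\,\mathcal C_{d-2}(\bar B(y,2^{-n}))$ for all $n$ in a subset of $\mathbb N$ of positive density. *Is the large solution unique in every bounded Dirichlet regular domain?* The answer is yes.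

**Theorem 1.** If $D$ is Dirichlet regular, then $\Delta u=u^q$ has exactly one large solution in $D$, for every $q>1$. In particular this holds for $q=2$ and all $d\ge2$.

Sections 2 to 7 prove Theorem 1. Section 8 treats domains with irregular points (Theorem 2), which is not needed for Theorem 1.

## 2. Comparison, a universal upper bound, and existence

**Two facts about potentials.**

(P1) If $f$ is bounded, Borel, and zero off $D$, then $Gf\in C^1(\mathbb R^d)$, and $|Gf|+|\nabla Gf|\le C\|f\|_\infty$ on $\overline D$ with $C$ independent of $f$. The same holds locally for the Green function of a ball.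

(P2) Let $\Gamma$ be $G$ on $D\times D$, or $G$ on $\mathbb R^d\times\mathbb R^d$ when $d\ge3$, or the Green function of a ball. Let $f\ge0$ be Borel and $U$ open, with $\Gamma f(x)=\int\Gamma(x,y)f(y)\,dy<\infty$ for $x\in U$ and $f\in C^1(U)$. Then $\Gamma f\in C^2(U)$ and $-\Delta\Gamma f=f$ in $U$. Indeed, near $x_1\in U$ write $f=\chi f+(1-\chi)f$ with a smooth cutoff $\chi$ supported in $U$, $\chi=1$ near $x_1$. For the compactly supported $C^1$ function $\chi f$ the claim is the textbook one. The potential of $(1-\chi)f$ is, near $x_1$, a finite integral of nonnegative harmonic functions; by Tonelli it has the mean value property, so it is harmonic there.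

**Lemma 1 (comparison).** Let $\Omega$ be a bounded open set, $w\in C^2(\Omega)$, $w\ge0$, $\Delta w\le w^q$, and let $s$ be a subsolution in $\Omega$. Then $(s-w)^+$ is subharmonic in $\Omega$. If moreover $\limsup_{x\to z}(s-w)(x)\le0$ for every $z\in\partial\Omega$, then $s\le w$.

*Proof.* On $\{s>w\}\subset\{s>0\}$ we have $\Delta(s-w)\ge s^q-w^q\ge0$. So $(s-w)^+$ is continuous, nonnegative, and subharmonic where it is positive. Where it vanishes, the sub-mean-value inequality is trivial. Hence it is subharmonic. Under the boundary condition the maximum principle gives $(s-w)^+\le0$. $\square$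

**Lemma 2 (Keller–Osserman bound).** Every solution $u$ in $D$ satisfies $u(x_0)\le\Lambda\,\mathrm{dist}(x_0,\partial D)^{-\gamma}$, $x_0\in D$.

*Proof.* Let $\rho<\delta=\mathrm{dist}(x_0,\partial D)$ and $W_\rho(x)=\rho^{-\gamma}W((x-x_0)/\rho)$ in $B(x_0,\rho)$. By (1), $\Delta W_\rho\le\rho^{-\gamma-2}\,W^q((\cdot-x_0)/\rho)=W_\rho^q$, because $\gamma+2=\gamma q$. Since $u$ is bounded on $\bar B(x_0,\rho)$ and $W_\rho\to\infty$ at the sphere, Lemma 1 gives $u\le W_\rho$. Thus $u(x_0)\le\Lambda\rho^{-\gamma}$. Let $\rho\uparrow\delta$. $\square$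

**Limits of solutions.** Suppose a monotone sequence of solutions $u_n$, each defined at least on a given ball for large $n$, is bounded on compact sets. Then $u=\lim u_n$ is a solution. Indeed, on a ball $B$ with $\overline B$ in the domain, $u_n$ equals the Poisson integral of $u_n|_{\partial B}$ minus $G_B(u_n^q)$. By bounded convergence the same identity holds for $u$. By (P1) $u\in C^1(B)$; then $u^q\in C^1(B)$, and (P2) gives $u\in C^2(B)$, $\Delta u=u^q$.

**Proposition 3 (existence).** Let $D$ be Dirichlet regular.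

(i) For every $\varphi\in C(\partial D)$, $\varphi\ge0$, there is $u\in C(\overline D)\cap C^2(D)$ with $u\ge0$, $\Delta u=u^q$ in $D$, $u=\varphi$ on $\partial D$.

(ii) There is a large solution in $D$.

*Proof of (i).* Let $M=\max\varphi$. For bounded Borel $f$ on $D$ put $G_Df=Gf-\omega[Gf]$. As $D$ is regular, $\omega[\cdot]$ maps $C(\partial D)$ into $C(\overline D)$ (with the boundary values put in), with norm $\le1$. By (P1) and Arzelà–Ascoli, $f\mapsto Gf$ maps bounded sets of $L^\infty(D)$ to relatively compact sets of $C(\overline D)$. Hence $f\mapsto G_Df$ is a continuous compact linear map into $C(\overline D)$, and $G_Df=0$ on $\partial D$. If $f\ge0$, then $G_Df\ge0$, being superharmonic with boundary values $0$. Consider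
$$T:C(\overline D)\to C(\overline D),\qquad Tw=\omega[\varphi]-G_D\big((w^+\wedge M)^q\big).$$
It is continuous and its range is relatively compact, so by Schauder it has a fixed point $u$. Then $u\le\omega[\varphi]\le M$ and $u=\varphi$ on $\partial D$. By (P1) $u\in C^1(D)$, so $(u^+\wedge M)^q=(u^+)^q$ is $C^1$ in $D$ (recall $q>1$), and (P2) gives $u\in C^2(D)$ with $\Delta u=(u^+)^q$. On the open set $\{x\in D:u(x)<0\}$ the function $u$ is harmonic. At its boundary points inside $D$ we have $u=0$. At its boundary points on $\partial D$ we have $u=\varphi\ge0$ and also $u\le0$ as a limit, so $u=0$. By the maximum principle $u=0$ on this set, so the set is empty. Hence $u\ge0$ and $\Delta u=u^q$.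

*Proof of (ii).* Let $u_n$ be the function from (i) with $\varphi\equiv n$. By Lemma 1, $u_n\le u_{n+1}$. By Lemma 2 the sequence is bounded on compact sets, so $u=\lim u_n$ is a solution. As $u\ge u_n$ and $u_n\to n$ at $\partial D$, $u$ is large. $\square$

So existence in Theorem 1 is done, and from here on the matter is uniqueness.

## 3. Dilations settle the ball; in general a bounded ratio is enough

**The unit ball.** Let $u,v$ be large solutions in $B(0,1)$. For $0<\lambda<1$ put $v_\lambda(x)=\lambda^\gamma v(\lambda x)$. Then $\Delta v_\lambda=\lambda^{\gamma+2}v^q(\lambda x)=v_\lambda^q$, and $v_\lambda$ is bounded on the closed unit ball. As $u\to\infty$ at the sphere, Lemma 1 gives $v_\lambda\le u$. Let $\lambda\uparrow1$: $v\le u$. By symmetry $u=v$.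

This uses a family of maps that pull $\overline D$ strictly inside $D$ and preserve the equation. A general domain has none.

**The direct comparison.** The next thing to try is to apply Lemma 1 to $u$ and $(1+\varepsilon)v$, where $u,v$ are two large solutions. The second function is a supersolution, so it would suffice that $u\le(1+\varepsilon)v$ near $\partial D$. This is where one gets stuck: near $\partial D$ both sides are infinite, and the hypothesis gives no rate at which either of them grows. An asymptotic equality $u/v\to1$ is out of reach. The next lemma says that it is not needed: any constant bound on the ratio is enough, provided that it holds for all large supersolutions.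

**Lemma 4 (a ratio bound improves itself).** Let $u$ be a solution in $D$. Suppose there is $c_0>0$ with $w\ge c_0u$ in $D$ for every $w\in\mathcal S$. Then $w\ge u$ for every $w\in\mathcal S$. Hence, if such a $c_0$ exists for every solution $u$, there is at most one large solution.

*Proof.* We may assume $u\not\equiv0$ and $\mathcal S\ne\emptyset$. Let $\theta$ be the largest $\lambda$ such that $w\ge\lambda u$ for all $w\in\mathcal S$; it is finite and $\theta\ge c_0>0$. Suppose $\theta<1$. Put $\kappa=\theta/2$ and, for $w\in\mathcal S$,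
$$w'=(1+\kappa)w-\kappa u .$$
Since $u\le w/\theta$, we have $\kappa u\le w/2$ and $w'\ge(\frac12+\kappa)w\ge\frac12w$. So $w'\ge0$ and $w'$ is large. Since $w=\frac{w'+\kappa u}{1+\kappa}$, convexity of $t\mapsto t^q$ gives $(1+\kappa)w^q\le w'^q+\kappa u^q$. Hence
$$\Delta w'\le(1+\kappa)w^q-\kappa u^q\le w'^q ,$$
and $w'\in\mathcal S$. By the definition of $\theta$, $w'\ge\theta u$, that is, $w\ge\frac{\theta+\kappa}{1+\kappa}u$. This holds for every $w\in\mathcal S$, and $\frac{\theta+\kappa}{1+\kappa}>\theta$ because $\theta<1$. This contradicts the choice of $\theta$. So $\theta\ge1$.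

If $u,v$ are large solutions and the hypothesis holds for both, then $u,v\in\mathcal S$, so $u\le v\le u$. $\square$

Even if $w$ is a solution, $w'$ is in general only a supersolution. This is why the argument runs over the whole class $\mathcal S$.

**What remains.** It suffices to find $c_0=c_0(d,q)>0$ such that
$$v(x_0)\ge c_0\,u(x_0)\qquad\text{for all }v\in\mathcal S,\text{ all solutions }u,\text{ all }x_0\in D. \tag{2}$$
So we need a lower bound for every large supersolution and a matching upper bound for every solution. Section 4 gives the tool for lower bounds.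

## 4. Potentials of boundary charges and large supersolutions

To bound $v\in\mathcal S$ from below, one looks for a subsolution $s\le v$. Lemma 1 asks for $s\le v$ near $\partial D$, and as $v$ has no rate this seems to restrict us to bounded $s$. Bounded subsolutions are too small. The way out is to allow $s\le h$ where $h$ is an unbounded harmonic function that is a limit of bounded ones in a strong sense: $h(x)=\int h\,d\omega_x$. Potentials of charges on regular boundary points have this property.

Example of what is at stake. In the unit ball let $|y|=1$. For $\lambda>1$ the function $G(\cdot,\lambda y)$ is harmonic near the closed ball, so $\int G(z,\lambda y)\,\omega_x(dz)=G(x,\lambda y)$. For $|z|=1$ the distance $|z-\lambda y|$ decreases as $\lambda\downarrow1$, so by monotone convergence $\int G(z,y)\,\omega_x(dz)=G(x,y)$. In the punctured ball $B(0,1)\setminus\{0\}$ with $y=0$, in contrast, $\int G(z,0)\,\omega_x(dz)=N(1)<N(|x|)=G(x,0)$.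

**Lemma 5.** If $x\in D$ and $y\in\partial D$ is regular, then $\int G(z,y)\,\omega_x(dz)=G(x,y)$.

*Proof.* We first replace $G(\cdot,y)$ by a continuous average, and $D$ by smooth subdomains, and then pass to the limit twice.

**Setting up.** For small $\varepsilon<\frac12|x-y|$ let $\varphi_\varepsilon(z)$ be the average of $G(z,\xi)$ over $\xi\in B(y,\varepsilon)$. It is continuous and positive on $\overline D$. Let $D_n\uparrow D$ be smooth domains with $\overline{D_n}\subset D_{n+1}$ and $x\in D_1$, with harmonic measures $\omega^n_x$.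

**Weak convergence $\omega^n_x\to\omega_x$.** Let $B$ be Brownian motion from $x$, $\tau_n$ its exit time from $D_n$, $\tau_n\uparrow\tau\le\tau_D$. If $\tau<\tau_D$, then $B_\tau\in D_m$ for some $m$. But $B_{\tau_n}\notin D_m$ for $n\ge m$, and $D_m$ is open, so the limit $B_\tau\notin D_m$, a contradiction. So $\tau=\tau_D$ and $B_{\tau_n}\to B_{\tau_D}$ almost surely.

**Convergence of Green functions.** Let $\xi\in D\setminus\{x\}$, say $\xi\in D_m$. For $n\ge m$ the measure $\omega_x^n$ lives on $\partial D_n$, which does not meet $D_m$. As $G(\cdot,\xi)$ is continuous off $\xi$, weak convergence gives $G_{D_n}(x,\xi)\to G_D(x,\xi)$. Moreover $0\le G_{D_n}(x,\xi)\le G(x,\xi)$.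

**The averaged identity.** The integral $\int G(z,\xi)\,\omega^n_x(dz)$ equals $G(x,\xi)-G_{D_n}(x,\xi)$ for $\xi\in D_n$. It equals $G(x,\xi)$ for $\xi\notin\overline{D_n}$, because then $G(\cdot,\xi)$ is harmonic near $\overline{D_n}$. As $\partial D_n$ is Lebesgue-null, averaging over $\xi\in B(y,\varepsilon)$ gives
$$\int\varphi_\varepsilon\,d\omega^n_x=\varphi_\varepsilon(x)-\frac1{|B(y,\varepsilon)|}\int_{B(y,\varepsilon)\cap D_n}G_{D_n}(x,\xi)\,d\xi .$$
Let $n\to\infty$: weak convergence on the left, dominated convergence on the right ($G(x,\cdot)$ is bounded on $B(y,\varepsilon)$). The same identity holds with $\omega_x$, $D$, $G_D$.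

**The limit $\varepsilon\downarrow0$.** By superharmonicity of $G(z,\cdot)$, $\varphi_\varepsilon(z)\uparrow G(z,y)$. So the left side tends to $\int G(z,y)\,\omega_x(dz)$ by monotone convergence, and $\varphi_\varepsilon(x)\to G(x,y)$. The last term is at most $\sup\{G_D(x,\xi):\xi\in B(y,\varepsilon)\cap D\}$. By symmetry
$$G_D(x,\xi)=G(\xi,x)-\int G(z,x)\,\omega_\xi(dz),$$
where $G(\cdot,x)$ is continuous on $\partial D$ and $\omega_\xi\to\delta_y$ as $\xi\to y$, since $y$ is regular. So $G_D(x,\xi)\to G(y,x)-G(y,x)=0$, and the last term tends to $0$. $\square$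

**Lemma 6 (key comparison).** Let $v\in\mathcal S$. Let $\mu$ be a finite positive measure on $\partial D$ with $\mu(I)=0$, and $h=G\mu$. Let $s$ be a subsolution in $D$ with $s\le h$ in $D$. Then $s\le v$ in $D$.

*Proof.* **Truncating $h$.** In $D$ the function $h$ is finite and harmonic. As $\mu$ charges only regular points, Lemma 5 and Tonelli give $h(x)=\int h\,d\omega_x$ for $x\in D$. Put $h_m=\omega[\min(h,m)]$. This is harmonic in $D$, $0\le h_m\le m$, and
$$0\le h(x)-h_m(x)=\int(h-m)^+\,d\omega_x\longrightarrow0\qquad(m\to\infty),$$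
by dominated convergence, $h$ being $\omega_x$-integrable.

**Comparing.** By Lemma 1, $w=(s-v)^+$ is subharmonic in $D$, hence so is $w-(h-h_m)$. Where $w=0$, this function is $\le0$. Where $w>0$, it equals $s-v-h+h_m\le h_m-v\le m-v$. So
$$w-(h-h_m)\le(m-v)^+\quad\text{in }D .$$
Since $v$ is large and $\partial D$ is compact, $v>m$ in $D$ near $\partial D$, so the right side vanishes there. By the maximum principle $w\le h-h_m$ in $D$. Let $m\to\infty$: $w\equiv0$. $\square$

No rate of blow-up of $v$ was used, and $s$ may be unbounded at $\partial D$.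

## 5. A single point charge: $d=2$, or $q<\frac d{d-2}$

The simplest charge is a point mass at a boundary point near $x_0$. The correction that turns its potential into a subsolution is $\varepsilon g-\varepsilon^qG(g^q)$: it has $\Delta=(\varepsilon g)^q$ and lies below $\varepsilon g$.

**Proposition 7.** Let $d=2$, or $d\ge3$ and $q<\frac d{d-2}$. Suppose that regular points are dense in $\partial D$. Then (2) holds with some $c_0=c_0(d,q)>0$.

*Proof.* **A model subsolution.** In $B=B(0,2)$ let $g=N(|\cdot|)-N(2)$. This is the Green function of $B$ with pole $0$; for $d=2$ it is $\frac1{2\pi}\log\frac2{|z|}$. Near $0$, $g^q$ is of order $|z|^{-q(d-2)}$ (a power of a logarithm if $d=2$), and $q(d-2)<d$, so $g^q\in L^1(B)$. As $g$ is smooth and positive in $B\setminus\{0\}$, the potential $G_B(g^q)$ is finite there, and by (P2) it is $C^2$ there with $-\Delta G_B(g^q)=g^q$. Let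
$$\tilde s=\varepsilon g-\varepsilon^qG_B(g^q),\qquad m=\min_{\frac34\le|z|\le\frac54}g>0,\qquad M=\max_{\frac34\le|z|\le\frac54}G_B(g^q)<\infty,$$
and fix $\varepsilon=\varepsilon(d,q)>0$ with $\varepsilon^{q-1}M\le m/2$, so that $\tilde s\ge\varepsilon m/2$ for $\frac34\le|z|\le\frac54$. Then $\tilde s\le\varepsilon g$, and where $\tilde s>0$ we have $\Delta\tilde s=(\varepsilon g)^q\ge\tilde s^{\,q}$.

**Placing it at the boundary.** Let $x_0\in D$, $\delta=\mathrm{dist}(x_0,\partial D)$. A nearest boundary point has distance $\delta$ from $x_0$; by density there is a regular $y_1\in\partial D$ with $\frac34\delta\le|x_0-y_1|\le\frac54\delta$. Put $s(x)=\delta^{-\gamma}\tilde s^{\,+}((x-y_1)/\delta)$ on $D\cap B(y_1,2\delta)$ and $s=0$ on the rest of $D$. Since $0\le\tilde s^{\,+}\le\varepsilon g$, $g=0$ on $\partial B$, and $y_1\notin D$, $s\in C(D)$. On $\{s>0\}$, $s$ is $C^2$ and, as $\gamma+2=\gamma q$, $\Delta s\ge s^q$. So $s$ is a subsolution.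

**A dominating potential.** We have $s\le A\,G(\cdot,y_1)$ in $D$ for a constant $A$. For $d\ge3$: $g((x-y_1)/\delta)\le N(|x-y_1|/\delta)=\delta^{d-2}G(x,y_1)$. For $d=2$: $g((x-y_1)/\delta)=\frac1{2\pi}\log\frac{2\delta}{|x-y_1|}\le G(x,y_1)$, since $2\delta\le R$.

**Conclusion.** As $y_1$ is regular, Lemma 6 applies with $\mu=A\delta_{y_1}$. With Lemma 2, for $v\in\mathcal S$ and any solution $u$,
$$v(x_0)\ge s(x_0)\ge\tfrac{\varepsilon m}2\,\delta^{-\gamma}\ge\tfrac{\varepsilon m}{2\Lambda}\,u(x_0).\qquad\square$$

For $q=2$ this together with Lemma 4 settles $d=2$ and $d=3$.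

**Where the point charge fails.** If $d\ge3$ and $q\ge\frac d{d-2}$, then $\int_{|z|<1}|z|^{-q(d-2)}dz=\infty$, and $G_B(g^q)\equiv\infty$: the corrected function $\tilde s$ does not exist. A point is too small to carry a charge. One must spread the charge over $\partial D$, and then one needs an upper bound for solutions that is adapted to the possibly thin set $\partial D$. The remaining parameters are covered by
$$d\ge3,\qquad q>\frac2{d-2}. \tag{3}$$
Indeed, for $d=3$ the two ranges are $q<3$ and $q>2$, and for $d\ge4$ condition (3) contains every $q>1$. For $q=2$, (3) means $d\ge4$.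

## 6. From a function above the Green kernel to an upper bound for solutions

**Which charge to use.** Assume (3). Fix $x_0\in D$ and put $p=G(x_0,\cdot)=\kappa_dr^{2-d}$, $r=|\cdot-x_0|$. For finite measures $\mu\ge0$ with compact support in $\mathbb R^d\setminus\{x_0\}$ let
$$a(\mu)=\int p\,d\mu=G\mu(x_0),\qquad E(\mu)=\int_{\mathbb R^d}p\,(G\mu)^q\,dz=G\big((G\mu)^q\big)(x_0).$$
Example: for a point mass at $y\ne x_0$ the integrand of $E(\delta_y)$ is of order $|z-y|^{-q(d-2)}$ near $y$, so $E(\delta_y)=\infty$ if $q\ge\frac d{d-2}$.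

A charge $\mu$ on $\partial D$ gives the candidate $s=\frac12G\mu-2^{-q}G((G\mu)^q)$, with $s(x_0)=\frac12a(\mu)-2^{-q}E(\mu)$. If $a(\mu)=c$ and $E(\mu)\le c$, then $s(x_0)\ge(\frac12-2^{-q})c$. So we want $c$ as large as possible, which after normalizing $a=1$ means minimizing $E$. The Euler–Lagrange inequality of this minimum problem says, informally, that $f=p(G\mu)^{q-1}$ satisfies $Gf\ge p$ on the set that carries the charges, and $\int f^{q'}p^{1-q'}=\int p(G\mu)^q=E(\mu)=c$. The next lemma shows that such an $f$ bounds all solutions at $x_0$, by the same quantity $c$. Its idea is to test the equation with $p\,Z(Gf/p)$, where $Z$ is a cutoff: since $Gf\ge p$ near $\partial D$, this function vanishes there. In this section and the next, $C$ denotes constants depending only on $d,q$.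

**Lemma 8.** Assume (3). Let $f\ge0$ be smooth on $\mathbb R^d$, $F=Gf\in C^\infty(\mathbb R^d)$, $A=\int f^{q'}p^{1-q'}dz<\infty$, and $F\ge p$ in a neighborhood of $\partial D$. Then every solution $u$ in $D$ satisfies $u(x_0)\le CA$.

*Proof.* If $f\equiv0$, then $F\equiv0$, contradicting $F\ge p$ near $\partial D$. So $F>0$ everywhere.

**Step 1: the test function.** We build a cutoff in terms of $F/p$. Let $H:\mathbb R\to[0,1]$ be smooth, $H=1$ on $(-\infty,\frac14]$, $H=0$ on $[\frac12,\infty)$, and $Z=H^{2q'}$. As $2q'-2>0$, $Z\in C^2$. As $2q'/q=2q'-2$,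
$$|Z'|+|Z''|\le C\,H^{2q'-2}1_{[1/4,1/2]}=C\,Z^{1/q}\,1_{[1/4,1/2]} .$$
Let $\varphi=F/p$. It is smooth off $x_0$, and $\varphi\to0$ at $x_0$. Let $\zeta=Z(\varphi)$. Then $\zeta=1$ near $x_0$ and $\zeta=0$ near $\partial D$ (there $\varphi\ge1$). So $\zeta1_D$ has compact support $K\subset D$, and $\Theta=p(\zeta-1)$, set to $0$ near $x_0$, is $C^2$ in $D$.

**Step 2: the tested equation.** We claim
$$u(x_0)+\int_Dp\,\zeta\,u^q\,dz=\int_Du\,\Delta\Theta\,dz . \tag{4}$$
Let $\psi\in C^2_c(D)$ be equal to $u$ near $K\cup\{x_0\}$. Since $p\zeta=p+\Theta$ in $D$, $-\Delta p=\delta_{x_0}$, and $\Theta\in C^2(D)$,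
$$\int_Dp\zeta\,\Delta\psi=\int_Dp\,\Delta\psi+\int_D\Theta\,\Delta\psi=-u(x_0)+\int_D\psi\,\Delta\Theta .$$
On the left, $\Delta\psi=u^q$ near $K$. On the right, $\Theta=-p$ is harmonic in $D\setminus K$ (note $x_0\in K$), so $\psi$ may be replaced by $u$. This is (4).

**Step 3: the error term.** Off $x_0$, $p$ is harmonic and $p\varphi=F$. Therefore
$$\Delta\Theta=\Delta(p\zeta)=Z'(\varphi)\big(2\nabla p\cdot\nabla\varphi+p\,\Delta\varphi\big)+p\,Z''(\varphi)|\nabla\varphi|^2=Z'(\varphi)\,\Delta F+p\,Z''(\varphi)|\nabla\varphi|^2,$$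
and $\Delta F=-f$. With $S=\{\frac14\le\varphi\le\frac12\}$,
$$|\Delta\Theta|\le C\,\zeta^{1/q}\,1_S\,\big(f+p|\nabla\varphi|^2\big).$$
Write $u\,\zeta^{1/q}=(p\zeta)^{1/q}u\cdot p^{-1/q}$ and use Young's inequality $ab\le a^q+b^{q'}$ with $a=(p\zeta)^{1/q}u$ and $b=Cp^{-1/q}1_S(f+p|\nabla\varphi|^2)$. The integral of $a^q=p\zeta u^q$ over $D$ is finite and cancels against the left side of (4). As $-q'/q=1-q'$,
$$u(x_0)\le C\int_S\big(f^{q'}p^{1-q'}+p\,|\nabla\varphi|^{2q'}\big)\,dz . \tag{5}$$
The first part is at most $CA$. For the second: as $|\nabla p|/p=(d-2)/r$, on $S$ we have $|\nabla\varphi|\le|\nabla F|/p+(d-2)\varphi/r$, and also $F\le p$, $\varphi\le1$. Hence on $S$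
$$p|\nabla\varphi|^{2q'}\le C\Big(p^{1-q'}\Big(\frac{|\nabla F|^2}{F}\Big)^{q'}+p^{1-q'}F^{q'}r^{-2q'}\Big). \tag{6}$$
For the first summand we wrote $p^{1-2q'}|\nabla F|^{2q'}=p^{1-q'}(|\nabla F|^2/p)^{q'}$ and used $F\le p$. For the second, $p\,\varphi^{2q'}\le p\,\varphi^{q'}=p^{1-q'}F^{q'}$. It remains to bound the integrals over $\mathbb R^d$ of both terms by $CA$.

**Step 4: the gradient term.** We bound $|\nabla F|^2/F$ by a maximal function. First, $\nabla F(x)=\int\nabla_xG(x,y)f(y)\,dy$: near $x_1$ split $f=\chi f+(1-\chi)f$ with $\chi\in C_c^\infty$, $\chi=1$ on $B(x_1,2)$, $0\le\chi\le1$. The first part is standard. For the second, if $|x-x_1|<1$ and $|y-x_1|\ge2$, then $|x-y|\ge\frac12|x_1-y|\ge1$, so $|\nabla_xG(x,y)|\le C|x_1-y|^{1-d}\le C|x_1-y|^{2-d}$. This is integrable against $f$ because $F(x_1)<\infty$, so one may differentiate under the integral. Hence $|\nabla F(x)|\le C\int|x-y|^{1-d}f(y)\,dy$. Let $\mathcal M$ be the Hardy–Littlewood maximal function. For $\rho>0$,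
$$\int_{|x-y|<\rho}|x-y|^{1-d}f\,dy\le\sum_{j\ge0}(2^{-j-1}\rho)^{1-d}\int_{B(x,2^{-j}\rho)}f\,dy\le C\rho\,\mathcal Mf(x),$$
$$\int_{|x-y|\ge\rho}|x-y|^{1-d}f\,dy\le\rho^{-1}\int|x-y|^{2-d}f\,dy\le C\rho^{-1}F(x).$$
Choosing $\rho=(F/\mathcal Mf)^{1/2}$ where $\mathcal Mf(x)<\infty$ gives $|\nabla F|^2\le C\,F\,\mathcal Mf$, which is trivial where $\mathcal Mf=\infty$.

Recall that a weight $w$ is in Muckenhoupt's class $A_{\sigma}$, $\sigma>1$, if the averages over balls $Q$ satisfy $\big(\frac1{|Q|}\int_Qw\big)\big(\frac1{|Q|}\int_Qw^{-1/(\sigma-1)}\big)^{\sigma-1}\le C_w$. Muckenhoupt's theorem says that then $\int(\mathcal Mf)^{\sigma}w\le C'\int f^{\sigma}w$, with $C'$ depending only on $d,\sigma,C_w$. The power $w=r^a$ is in $A_\sigma$ if $-d<a<d(\sigma-1)$. Indeed, take $Q$ of radius $\rho$ with center at distance $t$ from $x_0$. If $t\ge2\rho$, then $w$ is comparable with $t^a$ on $Q$ and the product is bounded. If $t<2\rho$, then $Q\subset B(x_0,3\rho)$; as $a>-d$ and $-a/(\sigma-1)>-d$, the two averages are at most $C\rho^a$ and $C\rho^{-a/(\sigma-1)}$.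 Here $\sigma=q'$ and $p^{1-q'}=C\,r^{(d-2)(q'-1)}$, with $0<(d-2)(q'-1)<d(q'-1)$. So
$$\int p^{1-q'}\Big(\frac{|\nabla F|^2}F\Big)^{q'}dz\le C\int p^{1-q'}(\mathcal Mf)^{q'}dz\le CA .$$

**Step 5: the weighted potential term.** We bound $\int p^{1-q'}F^{q'}r^{-2q'}$ by a Schur test. Take $x_0=0$, and put $\alpha=\frac{d-2}q$, $\beta=2-\alpha$. Then $\alpha q'=(d-2)(q'-1)$ and $-\beta q'=\alpha q'-2q'$. With $g=|y|^\alpha f$ we have $\int g^{q'}dy=CA$ and
$$\int p^{1-q'}F^{q'}r^{-2q'}dx=C\int\Big(\int k(x,y)\,g(y)\,dy\Big)^{q'}dx,\qquad k(x,y)=|x|^{-\beta}|x-y|^{2-d}|y|^{-\alpha}.$$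
The kernel $k$ is rotation invariant and homogeneous of degree $-\beta+2-d-\alpha=-d$. Let $\eta(y)=|y|^{-d/(qq')}$ and, for $|e|=1$,
$$J_1=\int|e-y|^{2-d}|y|^{-\alpha-d/q'}dy,\qquad J_2=\int|x-e|^{2-d}|x|^{-\beta-d/q}dx .$$
Both are finite. Near $e$ the singularity $|\cdot-e|^{2-d}$ is integrable. For $J_1$: at $0$ we need $\alpha+\frac d{q'}<d$, that is $\frac{d-2}q<\frac dq$, which is true. At $\infty$ we need $d-2+\alpha+\frac d{q'}>d$; as $\alpha+\frac d{q'}=d-\frac2q$, this is $q>\frac2{d-2}$. For $J_2$: $\beta+\frac dq=2+\frac2q$. At $0$ we need $2+\frac2q<d$, again $q>\frac2{d-2}$. At $\infty$ we need $d+\frac2q>d$. This is the only place where (3) is used with full force.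

Scaling by $|x|$, respectively $|y|$, gives $\int k(x,y)\eta(y)^q\,dy=J_1\,\eta(x)^q$ and $\int k(x,y)\eta(x)^{q'}dx=J_2\,\eta(y)^{q'}$. By Hölder, applied to $(k^{1/q}\eta)(k^{1/q'}\eta^{-1}g)$,
$$\Big(\int kg\,dy\Big)^{q'}\le\Big(\int k\,\eta^q\,dy\Big)^{q'/q}\int k\,\eta^{-q'}g^{q'}dy=J_1^{q'/q}\,\eta(x)^{q'}\int k(x,y)\,\eta(y)^{-q'}g(y)^{q'}dy .$$
Integrating in $x$, $\int(\int kg\,dy)^{q'}dx\le J_1^{q'/q}J_2\int g^{q'}dy=CA$.

Steps 4 and 5 inserted in (6) and (5) give $u(x_0)\le CA$. $\square$

## 7. The extremal charge on $\partial D$ and the proof of Theorem 1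

The Euler–Lagrange inequality holds only for competitors of finite energy, and there may be none on $\partial D$. So we minimize on thin neighborhoods of $\partial D$, where measures with bounded density are available, and then shrink them.

**Proposition 9.** Assume (3). There are a finite measure $\mu\ge0$ on $\partial D$ and $c\ge0$ with
$$a(\mu)=c,\qquad E(\mu)\le c,\qquad u(x_0)\le C_1c\ \text{ for every solution }u\text{ in }D,$$
where $C_1=C_1(d,q)$.

*Proof.* Let $\delta_k\downarrow0$, $\delta_1<\frac14\mathrm{dist}(x_0,\partial D)$, and $K_k=\{z\in\mathbb R^d:\mathrm{dist}(z,\partial D)\le\delta_k\}$. This is a compact set not containing $x_0$, and $p$ is continuous and bounded between positive constants on it.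

**Step 1: a minimizer on $K_k$.** The set of measures $\mu\ge0$ on $K_k$ with $a(\mu)=1$ is weakly compact. On it $E$ is weakly lower semicontinuous: if $\mu_j\to\mu$ weakly, then $G\mu(z)\le\liminf G\mu_j(z)$ for each $z$, because $G(z,\cdot)$ is lower semicontinuous and nonnegative; then Fatou applies. Next, $E(\nu)<\infty$ for every $\nu$ on $K_k$ with bounded density: $G\nu$ is bounded, $p$ is locally integrable, and at infinity $p(G\nu)^q=O(|z|^{-(q+1)(d-2)})$ with $(q+1)(d-2)=q(d-2)+d-2>d$ by (3). So there is a minimizer $\mu^1$, with $e_k=E(\mu^1)\in(0,\infty)$. Put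
$$c_k=e_k^{-1/(q-1)},\qquad\mu_k=c_k\mu^1,\qquad\text{so that}\quad a(\mu_k)=c_k,\quad E(\mu_k)=c_k^qe_k=c_k .$$

**Step 2: the variational inequality.** Let $\nu\ge0$ on $K_k$ with $a(\nu)=1$, $E(\nu)<\infty$. For $0<\tau\le1$,
$$\tau^{-1}p\,\Big|\big((1-\tau)G\mu^1+\tau G\nu\big)^q-(G\mu^1)^q\Big|\le q\,p\,(G\mu^1+G\nu)^q\in L^1 .$$
So in $E((1-\tau)\mu^1+\tau\nu)\ge E(\mu^1)$ we may subtract, divide by $\tau$ and let $\tau\downarrow0$ by dominated convergence: $\int p(G\mu^1)^{q-1}(G\nu-G\mu^1)\,dz\ge0$, i.e. $\int p(G\mu^1)^{q-1}G\nu\,dz\ge e_k$. Multiply by $c_k^{q-1}=1/e_k$. With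
$$f_k=p\,(G\mu_k)^{q-1},\qquad\psi_k=Gf_k,$$
Tonelli and homogeneity in $\nu$ give
$$\int\psi_k\,d\nu\ge\int p\,d\nu\qquad\text{for all }\nu\ge0\text{ on }K_k\text{ with }E(\nu)<\infty . \tag{7}$$
The left side equals $\int p(G\mu_k)^{q-1}G\nu\,dz\le E(\mu_k)^{1/q'}E(\nu)^{1/q}<\infty$ by Hölder. Taking $\nu\ne0$ with bounded density, we see that $\psi_k\not\equiv\infty$. So $\psi_k$ is superharmonic, and $\psi_k,f_k\in L^1_{loc}$.

**Step 3: mollification, to meet the hypotheses of Lemma 8.** Let $\rho\ge0$ be a smooth radial mollifier supported in $B(0,\delta_k/2)$, $\int\rho=1$, and $f=\rho*f_k$, $F=\rho*\psi_k=Gf$. Both are smooth. If $\mathrm{dist}(y,\partial D)<\delta_k/2$, then $\nu=\rho(y-z)\,dz$ is a measure on $K_k$ with bounded density, and (7) gives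
$$F(y)\ge(\rho*p)(y)=p(y),$$
the last step because $p$ is harmonic off $x_0\notin\bar B(y,\delta_k/2)$. So $F\ge p$ in a neighborhood of $\partial D$. To compute $A$, write $f_k=pg$ with $g=(G\mu_k)^{q-1}$. By Hölder, and by $\rho*p\le p$ (superharmonicity of $p$),
$$f^{q'}\le\big(\rho*(pg^{q'})\big)\,(\rho*p)^{q'/q}\le\big(\rho*(pg^{q'})\big)\,p^{q'-1}.$$
As $(q-1)q'=q$, $\int f^{q'}p^{1-q'}\le\int pg^{q'}=\int p(G\mu_k)^q=E(\mu_k)=c_k$. Lemma 8 yields $u(x_0)\le C_1c_k$ for every solution $u$.

**Step 4: shrinking $K_k$ to $\partial D$.** As $K_k$ decreases, $e_k$ is nondecreasing and $c_k$ nonincreasing. Let $c=\lim c_k$; then $u(x_0)\le C_1c$. The masses of $\mu_k$ are bounded, as $a(\mu_k)\le c_1$ and $p$ is bounded below on $K_1$. A weak limit $\mu$ along a subsequence lives on $\bigcap K_k=\partial D$. We get $a(\mu)=\lim c_k=c$ since $p$ is continuous on $K_1$, and $E(\mu)\le\liminf E(\mu_k)=c$ by lower semicontinuity. $\square$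

**Proposition 10.** Assume (3) and let $\mu$ be as in Proposition 9. If $\mu(I)=0$, then $v(x_0)\ge c_0u(x_0)$ for all $v\in\mathcal S$ and all solutions $u$, with $c_0=(\frac12-2^{-q})/C_1$.

*Proof.* Note $\frac12-2^{-q}>0$. If $c=0$, then $u(x_0)=0$ for every solution, and there is nothing to prove. Let $c>0$, so that $\mu\neq0$, and put
$$s=\tfrac12G\mu-2^{-q}\,G\big((G\mu)^q\big)\quad\text{in }D .$$

**The second term is finite and $C^2$.** $G\mu$ is smooth and positive in $D$. First, $G((G\mu)^q)(x_0)=E(\mu)\le c<\infty$. For another $x\in D$ choose $\bar B(x,\eta)\subset D$. The integral of $G(x,z)(G\mu)^q(z)$ over $B(x,\eta)$ is finite, as $G\mu$ is bounded there. For $|z-x|\ge\eta$ we have $|z-x_0|\le(1+|x-x_0|/\eta)|z-x|$, so $G(x,z)\le(1+|x-x_0|/\eta)^{d-2}p(z)$, and the rest is at most a constant times $E(\mu)$. So $G((G\mu)^q)$ is finite in $D$. As $(G\mu)^q$ is smooth in $D$, (P2) gives that it is $C^2$ in $D$ with $-\Delta G((G\mu)^q)=(G\mu)^q$.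

**Comparison.** Thus $s\in C^2(D)$, $s\le\frac12G\mu$, and where $s>0$, $\Delta s=(\frac12G\mu)^q\ge s^q$. Lemma 6 with the charge $\frac12\mu$ gives, for $v\in\mathcal S$,
$$v(x_0)\ge s(x_0)=\tfrac12a(\mu)-2^{-q}E(\mu)\ge\big(\tfrac12-2^{-q}\big)c\ge\frac{\frac12-2^{-q}}{C_1}\,u(x_0).\qquad\square$$

**Proof of Theorem 1.** Existence is Proposition 3. Let $I=\emptyset$. If $d=2$, or $d\ge3$ and $q<\frac d{d-2}$, Proposition 7 gives (2). Otherwise (3) holds, $\mu(I)=0$ is automatic, and Proposition 10, applied at each $x_0\in D$, gives (2), since $c_0$ depends only on $d,q$. By Lemma 4 there is at most one large solution. For $q=2$ this answers the question: yes, for every $d\ge2$. $\blacksquare$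

## 8. Domains with irregular points

The regularity of $D$ entered the uniqueness proof only through $\mu(I)=0$ and the choice of $y_1$. This gives the following supplement.

**Theorem 2.**

- (a) Let $d=2$, or $d\ge3$ and $q<\frac d{d-2}$ (for $q=2$: $d=2,3$). Every bounded domain $D$ has a large solution. It is unique if and only if regular points are dense in $\partial D$, equivalently if and only if $\partial D\cap B(y,r)$ is non-polar for all $y\in\partial D$, $r>0$. Otherwise there are infinitely many large solutions.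
- (b) Let $q=2$, $d\ge4$. If $\mathcal C_{d-4}(L)=0$ for every compact $L\subset I$, there is at most one large solution.
- (c) In every dimension $d\ge2$ there are non-regular bounded domains with infinitely many large solutions of $\Delta u=u^2$.

We use two more textbook facts: a relatively closed polar subset does not disconnect a ball; and every nonempty compact polar set carries a probability measure whose potential is infinite at each of its points (Evans' theorem). Below, $D_n\uparrow D$ are smooth domains with $\overline{D_n}\subset D_{n+1}$.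

**Proof of (b).** We show that charges of finite energy do not charge $I$. Here (3) holds, so let $\mu$ be as in Proposition 9. By Tonelli, $E(\mu)=\iint k\,d\mu\,d\mu$ with $k(y,y')=\int p\,G(\cdot,y)\,G(\cdot,y')\,dz$. Let $y,y'\in\partial D$, $\varrho=|y-y'|\le\ell:=\mathrm{diam}\,D$. Recall that $p$ is bounded below by a positive constant on bounded sets. Below, $c,c'>0$ do not depend on $y,y'$.

- If $d\ge5$ and $\varrho>0$, integrate over $B(y,\varrho)$, where $|z-y'|\le2\varrho$: $k\ge c\,\varrho^{2-d}\int_{B(y,\varrho)}|z-y|^{2-d}dz\ge c\,\varrho^{4-d}$.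
- If $d=4$ and $\varrho>0$, integrate over $\varrho<|z-y|<2\ell+2$, where $|z-y'|\le2|z-y|$: $k\ge c\int|z-y|^{-4}dz\ge c\log\frac{2\ell+2}\varrho\ge c'(1+\log^+\frac1\varrho)$. For the last step, $\frac{2\ell+2}\varrho\ge2$ always, and $\frac{2\ell+2}{\varrho}\ge\frac2\varrho$.
- If $\varrho=0$, then $k=\infty$, because $4-2d\le-d$.

So $\mu$ has finite $f_{d-4}$-energy. If $\mu(I)>0$, some compact $L\subset I$ has $\mu(L)>0$, and the normalized restriction of $\mu$ to $L$ shows $\mathcal C_{d-4}(L)>0$, a contradiction. Hence $\mu(I)=0$. This holds for every $x_0\in D$, so Proposition 10 and Lemma 4 give the claim. $\square$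

**Proof of (a).**

**Step 1: existence of a large solution, and the maximal solution.** The condition on $q$ says $\gamma>d-2$. As $\Delta|x|^{-\gamma}=\gamma(\gamma+2-d)|x|^{-\gamma-2}$ and $\gamma+2=\gamma q$, the function $b|\cdot-y|^{-\gamma}$ with $b^{q-1}=\gamma(\gamma+2-d)$ is a solution off $y$. Let $U_n$ be a large solution of $D_n$ (Proposition 3). By Lemma 1, any solution $u$ in $D$ satisfies $u\le U_n$ in $D_n$, because $u$ is bounded on $\overline{D_n}$. In the same way $U_{n+1}\le U_n$ and $b|\cdot-y|^{-\gamma}\le U_n$ in $D_n$, for $y\in\partial D$. So $U_n$ decreases to a solution $U$ in $D$, which is the maximal one, and $U\ge b\,\mathrm{dist}(\cdot,\partial D)^{-\gamma}$ is large.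

**Step 2: the two conditions agree.** If $\partial D\cap B(y,r)$ is non-polar, it is not contained in the polar set $I$, so it contains a regular point. Conversely, let $P=\partial D\cap B(y,r)$ be polar for some $y\in\partial D$, $r>0$. Then $\omega_x(P)=0$ for all $x\in D$. For $y'\in P$ take $\varphi\in C(\partial D)$ supported in $B(y,r)$ with $\varphi(y')=1$; then $\omega[\varphi]\equiv0$, so $y'$ is irregular. Hence no point of $P$ is regular, and regular points are not dense.

**Step 3: uniqueness when regular points are dense.** This is Proposition 7 with Lemma 4.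

**Step 4: filling in a polar piece of the boundary.** From now on let $P=\partial D\cap B(y,r)$ be polar, $y\in\partial D$; we construct infinitely many large solutions. The set $B(y,r)\setminus\partial D$ is connected, and it is the union of the disjoint open sets $B(y,r)\cap D\ne\emptyset$ and $B(y,r)\setminus\overline D$. So the second one is empty and $B(y,r)\subset D\cup P$. Hence $D'=D\cup P=D\cup B(y,r)$ is open. It is connected since $D\subset D'\subset\overline D$, and $\partial D'=\partial D\setminus P$. Let $V$ be the maximal solution in $D'$. By Step 1, $V\to\infty$ at every point of $\partial D\setminus P$, while $V$ is bounded near each point of $P$.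

**Step 5: a potential that is infinite on $P$.** Let $P_j\uparrow P$ be nonempty compact sets and $\nu_j$ probability measures on $P_j$ with potentials infinite on $P_j$ (Evans). Let $\nu$ be the probability measure proportional to $\sum2^{-j}\nu_j$, let $B'$ be an open ball containing $\overline D$, and $g=G_{B'}\nu$. Since the closed support of $\nu$ lies in $\partial D$, $g$ is finite, harmonic and positive in $D$. It is infinite on $P$, and by lower semicontinuity $g\to\infty$ at every point of $P$.

**Step 6: the corrected potential still blows up on $P$.** For $t>0$ put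
$$\sigma_t=t\,g-t^q\,G_{B'}(g^q).$$
By Jensen, $G_{B'}(g^q)(x)\le\int k(x,y')\,\nu(dy')$ with $k(x,y')=\int_{B'}G_{B'}(x,z)\,G_{B'}(z,y')^q\,dz$. We claim that for every $\eta>0$ there is $C_\eta$ with
$$k(x,y')\le\eta\,G_{B'}(x,y')+C_\eta\quad\text{on }\overline D\times\overline D . \tag{8}$$
If $d=2$, then $k\le\int_{B'}\big(G_{B'}(x,z)^{q+1}+G_{B'}(z,y')^{q+1}\big)dz$, which is bounded. Let $d\ge3$, $\varrho=|x-y'|>0$, $b_0=q(d-2)<d$. As $G_{B'}(x,z)\le C|x-z|^{2-d}$, we have $k\le C\int_{B'}|x-z|^{2-d}|z-y'|^{-b_0}dz$. Split this integral.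

- On $B(x,\varrho/2)$, $|z-y'|\ge\varrho/2$, and the contribution is at most $C\varrho^{-b_0}\varrho^2$.
- On $B(y',\varrho/2)$ it is at most $C\varrho^{2-d}\varrho^{d-b_0}=C\varrho^{2-b_0}$.
- On the rest, $|z-y'|\le|z-x|+\varrho\le3|z-x|$, and the contribution is at most $C\int_{\varrho/2<|z-y'|<\mathrm{diam}\,B'}|z-y'|^{2-d-b_0}dz\le C(1+\varrho^{2-b_0}+\log^+\frac1\varrho)$.

So $k\le C(1+\varrho^{2-b_0}+\log^+\frac1\varrho)$. Since $2-b_0>2-d$, this is at most $\eta'\varrho^{2-d}+C_{\eta'}$ for every $\eta'>0$. Since $G_{B'}(x,y')\ge c\,\varrho^{2-d}$ on $\overline D\times\overline D$, (8) follows for $x\ne y'$, and for $x=y'$ its right side is infinite.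

By (8), $G_{B'}(g^q)\le\eta g+C_\eta$ in $D$. With $\eta=\frac12t^{1-q}$ we get $\sigma_t\ge\frac t2g-C_t$ for a constant $C_t$, so $\sigma_t\to\infty$ at every point of $P$. Since $g^q$ is smooth in $D$ and its potential is finite there, (P2) gives $\sigma_t\in C^2(D)$. Moreover $\sigma_t\le tg$, and where $\sigma_t>0$, $\Delta\sigma_t=(tg)^q\ge\sigma_t^q$. So $\sigma_t$ is a subsolution.

**Step 7: a large solution between $\max(V,\sigma_t)$ and $V+tg$.** In $D$, $\Delta(V+tg)=V^q\le(V+tg)^q$. Let $w_n$ be the solution in $D_n$ with $w_n=V+tg$ on $\partial D_n$ (Proposition 3). By Lemma 1, $w_n\le V+tg$, $V\le w_n$ and $\sigma_t\le w_n$ in $D_n$, since $V$ and $\sigma_t\le tg$ are both at most $V+tg$ on $\partial D_n$. Also $w_{n+1}\le V+tg=w_n$ on $\partial D_n$, so $w_{n+1}\le w_n$ in $D_n$. Hence $w_n\downarrow v_t$, a solution in $D$ with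
$$\max(V,\sigma_t)\le v_t\le V+tg . \tag{9}$$
It is large: at $\partial D\setminus P$ because of $V$, at $P$ because of $\sigma_t$.

**Step 8: infinitely many.** If $\{v_t\}_{t>0}$ were a finite set, some $v$ would equal $v_t$ for a sequence $t\to0$, and (9) would give $v\le V$ in $D$. But $V$ is bounded near each point of $P$, while $v\to\infty$ there, a contradiction. $\square$

The steps also show that the hypothesis $\mu(I)=0$ in Lemma 6 cannot be dropped: $\sigma_t\le tg$ is a subsolution, and $tg$ is at most the potential $G(t\nu)$ plus a constant (for $d\ge3$, at most $G(t\nu)$ itself). Yet for $t'<t/2$, (9) and $\sigma_t\ge\frac t2g-C_t$ give $\sigma_t>v_{t'}$ near the points of $P$.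

**Proof of (c).** For $d=2,3$ take a ball minus its center: the center is polar, and (a) with $q=2$ applies. For $d\ge4$ let $D=B(0,2)\setminus L$, where $L$ is the unit sphere $S^{d-3}$ of a $(d-2)$-dimensional linear subspace. We repeat Steps 5 to 8 with
$$q=2,\quad P=L,\quad D'=B(0,2),\quad V\text{ the large solution of }B(0,2),\quad B'=B(0,3),$$
and $\nu$ the normalized surface measure of $L$. What has to be checked is that $\sigma_t\to\infty$ at $L$; estimate (8) is replaced by a direct computation. Let $\varrho=\mathrm{dist}(\cdot,L)$.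

**Size of $g$.** $L$ is a compact manifold of dimension $d-3$, so $\nu(B(x,\tau))\le C\tau^{d-3}$ for all $x,\tau$. Splitting $L$ according to $2^j\varrho(x)\le|x-y|<2^{j+1}\varrho(x)$,
$$g(x)\le C\sum_{j\ge0}(2^j\varrho)^{2-d}(2^{j+1}\varrho)^{d-3}\le\frac C{\varrho(x)}\quad\text{in }B' .$$
For $x$ near $L$, $\nu(B(x,2\varrho))\ge c\,\varrho^{d-3}$, so $g(x)\ge c\,\varrho^{2-d}\varrho^{d-3}=c/\varrho(x)$. In particular $g=\infty$ on $L$ by lower semicontinuity of $g$ together with the superharmonic averaging property ($g(y)$ is the limit of its averages over small balls around $y\in L$, which tend to $\infty$). So $L$ is polar; hence $\omega_x(L)=0$, and as in Step 2 the points of $L$ are irregular. By the fact on connectedness, $D$ is a domain, and it is not regular.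

**Size of $G_{B'}(g^2)$.** It is at most $C\,G_{B'}(\varrho^{-2})$, and we claim
$$G_{B'}(\varrho^{-2})(x)\le C\Big(1+\log^+\frac1{\varrho(x)}\Big),\qquad x\in D .$$
The part $|z-x|<\varrho(x)/2$, where $\varrho(z)\ge\varrho(x)/2$, contributes at most $C\varrho(x)^{-2}\varrho(x)^2=C$. The rest is covered by shells $T\le|z-x|<2T$ with $T=2^{i}\varrho(x)/2$, $i\ge0$, $T\le6$, of which there are $O(1+\log^+\frac1{\varrho(x)})$. Each contributes at most $CT^{2-d}\int_{B(x,2T)}\varrho^{-2}dz$. For $\tau\le T$ we have $|\{\varrho<\tau\}\cap B(x,2T)|\le C\tau^3T^{d-3}$: the nearest points on $L$ lie in $L\cap B(x,3T)$, which is covered by $C(T/\tau)^{d-3}$ balls of radius $\tau$, and the doubled balls cover the set. Hence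
$$\int_{B(x,2T)}\varrho^{-2}dz\le CT^{d-2}+\sum_{i\ge0}\Big(\frac{2^{i+1}}T\Big)^2C\,(2^{-i}T)^3\,T^{d-3}\le CT^{d-2},$$
and each shell contributes at most $C$. This proves the claim.

**Conclusion.** Near $L$,
$$\sigma_t=tg-t^2G_{B'}(g^2)\ge\frac{ct}{\varrho}-Ct^2\Big(1+\log^+\frac1\varrho\Big)\longrightarrow\infty$$
for every $t>0$. Also $g$ is smooth and positive in $D$ and $G_{B'}(g^2)$ is finite there, so by (P2) $\sigma_t$ is again a $C^2$ subsolution with $\sigma_t\le tg$. The function $V$ blows up on $\partial B(0,2)=\partial D\setminus L$ and is bounded near $L$. Steps 7 and 8 now apply word for word and give infinitely many large solutions of $\Delta u=u^2$ in $D$. $\blacksquare$
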